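# Distinct squares in a binary word with $k$ letters $b$

## The word $aabaabaa$ and words with two $b$'s

Take the word
$$w=aabaabaa .$$
A *square* is a word $uu$ with $u$ nonempty, and we list the different squares that occur in $w$ as blocks of consecutive letters. A square contains an even number of $b$'s, so each square in $w$ has none or two.

With no $b$: only $aa$. With two $b$'s: then $u=a^iba^j$, so $uu=a^iba^{i+j}ba^j$. The run of $a$'s between the two $b$'s of $w$ has length $2$, so $i+j=2$, and we find $baabaa$, $abaaba$, $aabaab$, all present. In total there are $4$ squares in a word of length $8$: exactly half the length.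

Can a longer word with two $b$'s have more squares than half its length? Let
$$w=a^{r_0}ba^{r_1}ba^{r_2},\qquad n=r_0+r_1+r_2+2,\qquad M=\max(r_0,r_1,r_2).$$
The squares without $b$ are $a^2,a^4,\dots$, and there are $\lfloor M/2\rfloor$ of them. The squares with two $b$'s are the words $a^iba^{r_1}ba^j$ with $i+j=r_1$, $0\le i\le r_0$, $0\le j\le r_2$. So $i$ runs from $\max(0,r_1-r_2)$ to $\min(r_0,r_1)$, and the number of choices, if there are any, is
$$1+\min(r_0,r_1)+\min(0,r_2-r_1)=1+\min(r_0,\;r_1,\;r_2,\;r_0+r_2-r_1)\le 1+\min(r_0,r_1,r_2).$$
The smallest of the three runs is at most the average of the two runs that remain after removing a longest one, that is, at most $(n-2-M)/2$. Hence the number of squares is at most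
$$\frac M2+1+\frac{n-2-M}2=\frac n2 .$$
So for two $b$'s the answer is $n/2$, and $aabaabaa$ shows that this value is reached.

What replaces $\frac12$ when there are $k$ letters $b$? Fix notation. Let $\Sigma_2=\{a,b\}$, let $\Sigma_2^*$ be the set of finite words, $\Sigma_2^+$ the set of nonempty ones, $|w|$ the length of $w$. A *factor* of $w$ is a word $f$ with $w=xfy$ for some words $x,y$. Let $\mathrm{Sq}(w)$ be the set of distinct squares that are factors of $w$. The paper "A Stronger Square Conjecture on Binary Words" states the following.

**Conjecture 1.** Let $k\ge2$. For any binary word $w\in\Sigma_2^+$ of length $n$ with $k$ $b$'s, where $k\le\lfloor n/2\rfloor$,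
$$\#\mathrm{Sq}(w)\le\frac{2k-1}{2k+2}\,n .$$

The fractions for $k=2,3,4$ are $\frac12,\frac58,\frac7{10}$. The case $k=2$ was proved above. For $k=1$ the inequality is false: $aab$ contains the square $aa$, and $1>\frac14\cdot3$. We shall prove that the conjecture is true, that the condition $k\le\lfloor n/2\rfloor$ is not needed, and we shall find all cases of equality.

## Runs of lengths $m,m+1,m+2,\dots$ and the fraction $\frac{2k-1}{2k+2}$

Before proving an upper bound, let us see where its strange coefficient comes from. A *run* is a maximal block of equal letters. Look at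
$$a\,b\,aa\,b\,aaa\,b\,aaaa,\qquad k=3,\ n=13 .$$
It has the squares $aa,aaaa$; around the run $aa$ the squares $a^iba^2ba^j$ with $i+j=2$, $i\le1$, $j\le3$ (two of them); around the run $aaa$ the squares $a^iba^3ba^j$ with $i+j=3$, $i\le2$, $j\le4$ (three of them). Total $7\le\frac58\cdot13=8.125$.

Now start with a long run $a^m$ instead of $a$. Each of the $k-1$ inner runs yields about $m$ squares, and the powers of $a$ yield about $m/2$. This is $(k-\frac12)m$ squares in a word of length about $(k+1)m$, and $\frac{k-1/2}{k+1}=\frac{2k-1}{2k+2}$. Here is the precise version.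

**Proposition C.** For every $k\ge2$ and $n\ge k(k+3)/2$ there is a word of length $n$ with $k$ $b$'s (and $k\le n/2$) having more than $\frac{2k-1}{2k+2}n-\frac{7k}4$ distinct squares.

So, for each fixed $k$, the constant $\frac{2k-1}{2k+2}$ cannot be lowered: let $n\to\infty$.

**Proof.** Divide $n-\frac{k(k+3)}2$ by $k+1$: write $n=(k+1)m+\frac{k(k+3)}2+s$ with $m\ge0$ and $0\le s\le k$. Put
$$w=a^mba^{m+1}ba^{m+2}b\cdots ba^{m+k-1}\,b\,a^{m+k+s}.$$
It has $k$ letters $b$ and length $k+(k+1)m+\frac{k(k+1)}2+s=n$. Also $n\ge\frac{k(k+3)}2\ge2k$, because $k\ge1$.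

Let $1\le i\le k-1$ and $q=m+i$. The run $a^q$ has a run $a^{q-1}$ before it and a run of length at least $q$ after it, so $w$ contains $a^{q-1}ba^qba^q$. This factor contains the $q$ squares
$$(a^xba^{q-x})^2=a^xba^qba^{q-x},\qquad 0\le x\le q-1 .$$
They are distinct for distinct pairs $(q,x)$, and they contain $b$. Adding the powers of $a$,
$$\#\mathrm{Sq}(w)\ge\sum_{i=1}^{k-1}(m+i)+\Big\lfloor\frac{m+k+s}2\Big\rfloor\ge(k-1)m+\frac{k(k-1)}2+\frac{m+k+s-1}2\ge\Big(k-\frac12\Big)m+\frac{k^2-1}2 .$$
On the other side,
$$\frac{2k-1}{2k+2}n=\Big(k-\frac12\Big)m+\frac{(2k-1)k(k+3)}{4(k+1)}+\frac{2k-1}{2k+2}s .$$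
Since $(2k-1)k(k+3)=2k^3+5k^2-3k$ and $2(k^2-1)(k+1)=2k^3+2k^2-2k-2$, we get
$$\frac{2k-1}{2k+2}n-\#\mathrm{Sq}(w)\le\frac{3k^2-k+2}{4(k+1)}+\frac{(2k-1)s}{2k+2} .$$
The first fraction is less than $\frac{3k}4$, because $3k^2-k+2<3k^2+3k$. The second is less than $k$, because $s\le k$ and $2k-1<2k+2$. The sum is less than $\frac{7k}4$. $\square$

## Windows of consecutive $b$'s: a count that fails at $k=4$

The count for $k=2$ suggests a first approach to the upper bound. A square $uu$ with $2j\ge2$ letters $b$ occupies a *window* of $2j$ consecutive $b$'s of $w$. If $u$ begins with exactly $i$ letters $a$ and ends with exactly $i'$, then the middle run of the window has length $r=i+i'$. So the window and $i$ determine the square, and a window whose middle run has length $r$ yields at most $r+1$ squares. The natural plan is to add this over all windows.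

There are $k-2j+1$ windows with $2j$ $b$'s, so for $k=4$ there are $3+1=4$ windows. Let all five runs of $a$ have the same even length $M$, so $n=5M+4$. The plan gives the estimate
$$\frac M2+4(M+1)=\frac{9M}2+4,\qquad\text{while the target is}\qquad \frac7{10}(5M+4)=\frac{7M}2+\frac{14}5 .$$
The estimate is too large for every $M$. The true number is $\frac M2+2(M+1)$: the three windows with two $b$'s produce the same words $a^iba^Mba^{M-i}$. The count of windows does not see when different windows produce the same squares, nor that a long window is useful only if the runs on its two sides match. For larger $k$ one would have to control all these coincidences at once. We need a way of counting in which distinct squares are handled together.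

Here is what such a way will give. Let $w$ be a binary word of length $n$ containing both letters. Let $M\ge M_2$ be the two largest lengths of runs of $a$, with $M_2=0$ if there is only one run of $a$. Let $R\ge R_2$ be the same for $b$. For a word $u$ let $u^\omega=uuu\cdots$. A word is *primitive* if it is nonempty and not of the form $v^j$ with $j\ge2$. Put $\varepsilon(w)=1$ if there is a primitive word $u$ with $|u|\ge2$ such that $w$ has a factor of length $\ge3|u|$ that is a factor of $u^\omega$; otherwise $\varepsilon(w)=0$.

**Theorem A.** For every binary word $w$ of length $n$ containing both letters,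
$$\#\mathrm{Sq}(w)\le n-\lceil M/2\rceil-\lceil R/2\rceil-\max(M_2,R_2)-\varepsilon(w).$$

**Theorem B.** Let $k\ge2$. Every $w\in\Sigma_2^+$ of length $n$ with exactly $k$ $b$'s satisfies $\#\mathrm{Sq}(w)\le\frac{2k-1}{2k+2}n$. Equality holds if and only if $k=2$ and $w$ or its reversal equals $a^Mba^mba^m$ with $M\ge m\ge0$ and $M$ even. In particular the inequality is strict for all $k\ge3$.

Theorem B contains Conjecture 1. For $w=aabaabaa$ we have $M=M_2=2$ and $R=R_2=1$. Also $\varepsilon(w)=0$: a primitive $u$ with $|u|\ge3$ would need a factor of length $9>8$, and one with $|u|=2$ would need $ababab$ or $bababa$. Theorem A gives $8-1-1-2-0=4$, the exact value. For $baabaabaa$ we have $\varepsilon=1$, because the whole word has length $9=3\cdot3$ and is a factor of $(aab)^\omega$.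

It is convenient to count what is missing. Put $D=n-\#\mathrm{Sq}(w)$. Since $1-\frac{2k-1}{2k+2}=\frac{3}{2k+2}$, the inequality of Theorem B says
$$D\ge\frac{3n}{2k+2}.\tag{1}$$
If all $k+1$ runs of $a$ have about the length $M$, then $n\approx(k+1)(M+1)$, so we have to find about $\frac32M$ missing squares.

## Conjugates, borders, and cycles in Rauzy graphs

The squares will be turned into cycles of graphs. Using cycle spaces of Rauzy graphs for this is in the spirit of Brlek–Li ("On the number of squares in a finite word"). We recall what is needed.

*Primitive roots.* Every nonempty word is $v^j$ for exactly one primitive $v$ and one $j\ge1$. So every square is $v^{2j}$ for exactly one primitive $v$ and one $j\ge1$.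

*Conjugates.* The conjugates of $u=xy$ are the words $yx$. If $u$ is primitive with $|u|=p$, its $p$ rotations are distinct: $xy=yx$ with $x,y$ nonempty would make $x,y$ powers of one word, so $u$ would not be primitive. Let $[u]$ be the set of conjugates. Example: $[aab]=\{aab,aba,baa\}$.

*Factors of $u^\omega$.* Let $u$ be primitive, $|u|=p$, $\lambda\ge p$, and let $F_\lambda(u^\omega)$ be the set of factors of $u^\omega$ of length $\lambda$. The factor starting at position $i$ depends only on $i$ modulo $p$, and its prefix of length $p$ is the conjugate of $u$ starting at $i$. So $F_\lambda(u^\omega)$ has exactly $p$ elements, with distinct prefixes of length $p$, and it depends only on $[u]$. Example: $F_4((aab)^\omega)=\{aaba,abaa,baab\}$.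

*Borders.* A word is *bordered* if some nonempty proper prefix is also a suffix. If a word $v$ has a period $q<|v|$ (letters at distance $q$ agree), then its prefix and suffix of length $|v|-q$ agree, so $v$ is bordered. Example: $aba$ has period $2$ and border $a$.

*Order.* We use the lexicographic order with $a<b$, and only for words of equal length. If two such words have different prefixes of some length, these prefixes decide the comparison.

*Cycle space.* Let $\Gamma$ be a finite directed graph with $V$ vertices and $E$ edges, connected when directions are ignored. Let $\partial$ be the linear map over $\mathbb Q$ sending each edge to its head minus its tail. Its image consists of vectors with coordinate sum $0$, and contains $x-y$ for all vertices $x,y$ (add along a path from $y$ to $x$, with signs). So the image has dimension $V-1$, and $\dim\ker\partial=E-V+1$. The sum of the edges of a closed directed walk, with multiplicity, lies in $\ker\partial$, because $\partial$ telescopes.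

**Definition (Rauzy graph).** Let $w$ contain both letters and have length $n$. Let $F_\ell$ be the set of factors of $w$ of length $\ell$ and $C(\ell)=|F_\ell|$; so $C(1)=2$ and $C(n)=1$. For $1\le\ell\le n-1$ the graph $\Gamma_\ell$ has vertex set $F_\ell$ and edge set $F_{\ell+1}$, where $e\in F_{\ell+1}$ goes from its prefix of length $\ell$ to its suffix of length $\ell$.

Reading $w$ from left to right is a walk in $\Gamma_\ell$ through all vertices, so $\Gamma_\ell$ is connected. With $\partial e=\mathrm{suf}(e)-\mathrm{pre}(e)$ and $Z_\ell=\ker\partial$,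
$$\dim Z_\ell=C(\ell+1)-C(\ell)+1.\tag{2}$$

**Definition (presence).** Let $u$ be primitive with $|u|=p$. The class $[u]$ is *$\ell$-present* if $p\le\ell\le n-1$ and $F_{\ell+1}(u^\omega)\subseteq F_{\ell+1}$. In that case put
$$\chi_u=\sum_{e\in F_{\ell+1}(u^\omega)}e .$$
Let $\sigma_\ell$ be the number of $\ell$-present classes.

The edge of $u^\omega$ at position $i$ goes from the length-$\ell$ factor at $i$ to the one at $i+1$, and after $p$ steps we are back. So $\chi_u$ comes from a closed walk, and $\chi_u\in Z_\ell$. If $[u]$ is $\ell$-present and $p\le\ell'\le\ell$, then $[u]$ is $\ell'$-present: take prefixes of length $\ell'+1$.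

For $w=aabaabaa$ all this is quickly computed. The factor $aa$ makes $[a]$ present for $\ell=1$ only. The class $[aab]$ is present for $\ell=3,4,5$, since all three factors of $(aab)^\omega$ of lengths $4,5,6$ occur in $w$, but $w$ has only two factors of length $7$. No other class is present; for instance $[ab]$ would need $bab$.

| $\ell$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|
| $C(\ell)$ | 2 | 3 | 3 | 3 | 3 | 3 | 2 | 1 |
| $\dim Z_\ell$ | 2 | 1 | 1 | 1 | 1 | 0 | 0 | |
| $\sigma_\ell$ | 1 | 0 | 1 | 1 | 1 | 0 | 0 | |

Note that $\sum\sigma_\ell=4$, the number of squares, and $\sum\dim Z_\ell=6=n-2$. Two dimensions are lost, at $\ell=1$ and $\ell=2$. We come back to them.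

## Linear independence of the periodic cycles

The purpose of this section is the inequality $\sigma_\ell\le\dim Z_\ell$. One cannot argue that different cycles are edge-disjoint. For $\ell=5$, the word $abaaba$ belongs both to
$$F_6((aab)^\omega)=\{aabaab,abaaba,baabaa\}$$
and to
$$F_6((aabab)^\omega)=\{aababa,ababaa,babaab,abaaba,baabab\}.$$
But the smallest word of the first set is not in the second, and this will be the general mechanism.

**Lemma 1.** If $u$ is primitive and lexicographically smallest among its conjugates, then $u$ is unbordered.

**Proof.** Suppose $u=xy=zx$ with $x,y,z$ nonempty, so $|y|=|z|$. The words $yx$ and $xz$ are conjugates of $u$, obtained by rotations by $|x|$ and $|z|$, both strictly between $0$ and $|u|$. By primitivity they differ from $u$, and by minimality they are larger. From $zx=u<yx$ we get $z<y$. From $xy=u<xz$ we get $y<z$. This is a contradiction. $\square$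

**Lemma 2.** For fixed $\ell$, the vectors $\chi_u$ of the $\ell$-present classes are linearly independent. Hence $\sigma_\ell\le\dim Z_\ell$.

**Proof.** Represent each $\ell$-present class by its smallest conjugate $u$, and let $e_u$ be the prefix of length $\ell+1$ of $u^\omega$.

**Step 1: $e_u$ is the smallest element of $F_{\ell+1}(u^\omega)$.** The elements of this set have distinct prefixes of length $|u|$, namely the conjugates of $u$, and $e_u$ is the one with prefix $u$.

**Step 2: different classes have different $e_u$.** Suppose $e_u=e_v$. If $|u|=|v|$, then $u=v$, as both are the prefix of the same length. If, say, $|u|<|v|\le\ell$, then $v$ is a prefix of $e_v=e_u$, hence a prefix of $u^\omega$, so $v$ has period $|u|<|v|$. Then $v$ is bordered, contradicting Lemma 1.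

**Step 3: a triangular argument gives independence.** Suppose $\sum c_v\chi_v=0$ with not all $c_v$ zero. Among the classes with nonzero coefficient choose $u$ with $e_u$ smallest. We compute the coefficient of the edge $e_u$ in the sum. If $c_v\ne0$ and $e_u\in F_{\ell+1}(v^\omega)$, then $e_v\le e_u$ by Step 1, so $e_v=e_u$ by the choice of $u$, so $v=u$ by Step 2. Hence only $\chi_u$ contributes, with coefficient $1$, and the coefficient of $e_u$ is $c_u\neq0$. This is a contradiction. $\square$

## Each class is present at least as often as it gives squares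

Now we connect squares with presence. For a primitive class $[u]$ with $p=|u|$, let $K_u$ be the number of $\ell$ for which $[u]$ is $\ell$-present, and let $N_u$ be the number of distinct factors of $w$ of the form $v^{2j}$ with $v\in[u]$, $j\ge1$. By uniqueness of primitive roots,
$$\#\mathrm{Sq}(w)=\sum_{[u]}N_u,\qquad\text{and, counting pairs }([u],\ell),\qquad \sum_{[u]}K_u=\sum_{\ell=1}^{n-1}\sigma_\ell .$$

In $aabaabaa$ we have $K_{aab}=N_{aab}=3$. In the shorter word $aabaab$ only one square of the class remains, and exactly one $\ell$: all of $aaba,abaa,baab$ occur, so $\ell=3$ works, but there are only two factors of length $5$. The fewer conjugates have their square in $w$, the shorter the factors of $u^\omega$ that are guaranteed.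

**Lemma 3.**

1. $N_u\le K_u$.
2. If $w$ has a factor of length $3p$ that is a factor of $u^\omega$, then $N_u+1\le K_u$.
3. If $u=x$ is a letter whose longest run in $w$ has length $X\ge1$, then $K_u-N_u=\lceil X/2\rceil-1$.

**Proof of part 1.** If $N_u=0$ there is nothing to prove. Otherwise let $J\ge1$ be maximal such that $v^{2J}$ is a factor of $w$ for some $v\in[u]$. Let $u_i$ be the conjugate of $u$ starting at position $i\in\mathbb Z/p$ of $u^\omega$. Put
$$T=\{i\in\mathbb Z/p: u_i^{2J}\text{ is a factor of }w\},\qquad t=|T|,\qquad 1\le t\le p .$$
For each of the exponents $2,4,\dots,2J-2$ there are at most $p$ squares, and for the exponent $2J$ there are $t$. So $N_u\le(J-1)p+t$.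

We claim that $[u]$ is $\ell$-present for $\ell+1=(2J-1)p+t$. First, $\ell+1\le2Jp\le n$, and $\ell\ge p$. For $j\in T$, the word $u_j^{2J}$ has length $2Jp$, so it contains the length-$(\ell+1)$ factors of $u^\omega$ starting at
$$j,\;j+1,\;\dots,\;j+2Jp-(\ell+1)=j+(p-t).$$
Let $i$ be any residue. The $p-t+1$ residues $i-(p-t),\dots,i$ are distinct, and only $p-t$ residues lie outside $T$. So one of them is some $j\in T$, and the length-$(\ell+1)$ factor of $u^\omega$ at $i$ occurs in $u_j^{2J}$, hence in $w$. This proves the claim.

By taking prefixes, $[u]$ is $\ell'$-present for $p\le\ell'\le(2J-1)p+t-1$. So $K_u\ge(2J-2)p+t$, and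
$$K_u-N_u\ge(2J-2)p+t-(J-1)p-t=(J-1)p\ge0.\tag{3}$$

**Proof of part 2.** A factor of $u^\omega$ of length $3p$ begins with $v^2$ for some $v\in[u]$, so $N_u\ge1$ and $J$ is defined. If $J\ge2$, then (3) gives $K_u-N_u\ge p\ge1$. If $J=1$, then $N_u=t\le p$. Let $p\le\ell\le2p$. The given factor contains $3p-(\ell+1)+1=3p-\ell\ge p$ length-$(\ell+1)$ factors at consecutive positions, so it contains one for each residue modulo $p$. Also $\ell\le2p\le3p-1\le n-1$. So $[u]$ is $\ell$-present for these $p+1$ values of $\ell$, and $K_u\ge p+1\ge N_u+1$.

**Proof of part 3.** The class $[x]$ is $\ell$-present if and only if $\ell\ge1$ and $x^{\ell+1}$ is a factor of $w$, that is, $1\le\ell\le X-1$. So $K_u=X-1$. The squares are $x^2,x^4,\dots$, so $N_u=\lfloor X/2\rfloor$. Finally $X-1-\lfloor X/2\rfloor=\lceil X/2\rceil-1$. $\square$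

What do Lemmas 2 and 3 give so far? Summing (2) over $\ell$ telescopes:
$$\sum_{\ell=1}^{n-1}\sigma_\ell\le\sum_{\ell=1}^{n-1}\dim Z_\ell=C(n)-C(1)+(n-1)=n-2 .$$
Subtracting the losses of part 3 for the classes $[a]$ and $[b]$,
$$\#\mathrm{Sq}(w)\le n-2-(\lceil M/2\rceil-1)-(\lceil R/2\rceil-1)=n-\lceil M/2\rceil-\lceil R/2\rceil.\tag{4}$$
For $aabaabaa$ this is $6$, not $4$. For words whose runs of $a$ all have length near $M$, and with $R=1$, it gives $D\ge1+\lceil M/2\rceil$, whereas (1) asks for about $\frac32M$. An amount of about $M$ is missing, and (4) cannot supply it.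

## Closed walks between two long runs

The table for $aabaabaa$ shows where the missing amount is. At $\ell=2$ the cycle $aa\to ab\to ba\to aa$, with edges $aab,aba,baa$, lies in $Z_2$. It is the cycle of $(aab)^\omega$, but $|aab|=3>2$, so it is not counted in $\sigma_2$. At $\ell=1$ the cycle $a\to b\to a$ lies in $Z_1$ and is not counted in $\sigma_1$. In both cases the walk leaves one run of $a$ and comes back to another. Such a walk exists for every $\ell$ up to the length of the second longest run, and it is never a combination of the $\chi_v$.

**Lemma 4.** Put $\delta_\ell=1$ if $1\le\ell\le\max(M_2,R_2)$ and $\delta_\ell=0$ otherwise. Then $\sigma_\ell\le C(\ell+1)-C(\ell)+1-\delta_\ell$ for $1\le\ell\le n-1$, and consequently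
$$\sum_{\ell=1}^{n-1}\sigma_\ell\le n-2-\max(M_2,R_2).$$

**Proof.** If $\delta_\ell=0$, this is Lemma 2 with (2). Let $1\le\ell\le\max(M_2,R_2)$.

**Step 1: construct a cycle $z$.** For some letter $x$, two different runs of $x$ have length at least $\ell$. Let $y$ be the other letter. (A letter $y$ lies between the runs, so $n\ge2\ell+1$ and $\ell\le n-1$.) Let $i$ be the last position at which $x^\ell$ occurs inside the first of these runs, and $j>i$ the first position at which it occurs inside the second. The part of the walk of $w$ in $\Gamma_\ell$ from position $i$ to position $j$ goes from the vertex $x^\ell$ to the vertex $x^\ell$. So it is closed, and the sum $z$ of its edges, with multiplicity, lies in $Z_\ell$. The occurrence at $i$ ends where the first run ends, so the first edge is $x^\ell y$. All coefficients of $z$ are nonnegative, so the coefficient of $z$ on $x^\ell y$ is positive.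

**Step 2: every $\chi_v$ has coefficient $0$ on $x^\ell y$.** Suppose $x^\ell y\in F_{\ell+1}(v^\omega)$ with $v$ primitive and $|v|\le\ell$. The prefix of length $|v|$ of $x^\ell y$ is a conjugate of $v$, and it is a power of $x$. So $v$ is a power of $x$, and $v^\omega=x^\omega$ contains no $y$, a contradiction.

**Step 3: count dimensions.** By Steps 1 and 2, $z$ is not in the span of the $\chi_v$. These are independent by Lemma 2, so $\sigma_\ell+1\le\dim Z_\ell=C(\ell+1)-C(\ell)+1$.

Summing over $\ell$, we get $n-2-\sum\delta_\ell$. All the values $1,\dots,\max(M_2,R_2)$ lie in the range $\ell\le n-1$, so $\sum\delta_\ell=\max(M_2,R_2)$. $\square$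

**Proof of Theorem A.** Write
$$\#\mathrm{Sq}(w)=\sum_{[u]}K_u-\sum_{[u]}(K_u-N_u).$$
The first sum equals $\sum_\ell\sigma_\ell\le n-2-\max(M_2,R_2)$. In the second sum all terms are $\ge0$ by Lemma 3(1). The classes $[a]$ and $[b]$ contribute $\lceil M/2\rceil-1$ and $\lceil R/2\rceil-1$ by Lemma 3(3). If $\varepsilon(w)=1$, there is a class $[u]$ with $|u|\ge2$ such that $w$ has a factor of length $3|u|$ that is a factor of $u^\omega$; this class is different from $[a]$ and $[b]$, and it contributes at least $1$ by Lemma 3(2). So
$$\#\mathrm{Sq}(w)\le n-2-\max(M_2,R_2)-(\lceil M/2\rceil-1)-(\lceil R/2\rceil-1)-\varepsilon(w),$$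
which is the claim. $\square$

## The inequality of Theorem B from run lengths

Let $k\ge2$ and let $w$ have exactly $k$ $b$'s:
$$w=a^{r_0}ba^{r_1}b\cdots ba^{r_k},\qquad r_i\ge0 .$$
Let $M=\max r_i$ and let $M_2$ be the second largest element of the multiset $\{r_0,\dots,r_k\}$. When $M\ge1$ this agrees with the earlier definition: the zeros among the $r_i$ are not runs, and if only one $r_i$ is positive then $M_2=0$ in both senses. We prove (1), that is, $D\ge\frac{3n}{2k+2}$.

**The case $M=0$.** Then $w=b^k$, $n=k$, and
$$\#\mathrm{Sq}(w)=\lfloor k/2\rfloor\le\frac k2\le\frac{(2k-1)k}{2k+2},$$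
because $2k-1\ge k+1$. Both inequalities are equalities if and only if $k=2$.

**The case $M\ge1$.** Both letters occur and $R\ge1$. Theorem A, with $\lceil R/2\rceil\ge1$ and $\max(M_2,R_2)\ge M_2$, gives
$$D\ge1+\lceil M/2\rceil+M_2+\varepsilon(w).\tag{5}$$
Put $d=M-M_2\ge0$.

**Case 1: $d\ge1$.** One run has length $M$ and the other $k$ have length at most $M_2$, so
$$n\le k+M+kM_2=(k+1)(M_2+1)+d-1,\qquad \frac{3n}{2k+2}\le\frac32(M_2+1)+\frac{3(d-1)}{2k+2}.$$
By (5), $D\ge1+\frac M2+M_2=1+\frac32M_2+\frac d2$. Subtracting,
$$D-\frac{3n}{2k+2}\ge\frac{d-1}2-\frac{3(d-1)}{2k+2}=\frac{(d-1)(k-2)}{2k+2}\ge0.\tag{6}$$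

**Case 2: $d=0$.** Put $e=\sum_{i=0}^k(M-r_i)\ge0$. Then
$$n=k+(k+1)M-e=(k+1)(M+1)-1-e,\qquad \frac{3n}{2k+2}=\frac32(M+1)-\frac{3(1+e)}{2k+2}.$$
If $M$ is odd, (5) gives $D\ge1+\frac{M+1}2+M=\frac32(M+1)>\frac{3n}{2k+2}$.

If $M$ is even, then $M\ge2$, and (5) gives $D\ge1+\frac32M+\varepsilon(w)$, so
$$D-\frac{3n}{2k+2}\ge\varepsilon(w)-\frac12+\frac{3(1+e)}{2k+2}.\tag{7}$$
Here one sees why $\varepsilon$ is in Theorem A. For $aabaabaabaa$ we have $k=3$, $M=M_2=2$, $e=0$, $n=11$. Without $\varepsilon$, (5) gives only $D\ge4$, and the target is $\frac{33}8=4.125$. But this word contains nine consecutive letters of $(aab)^\omega$, so $\varepsilon=1$. In general: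

**Claim.** If $d=0$, $M\ge2$ is even, $k\ge3$ and $3(1+e)\le k+1$, then $\varepsilon(w)=1$.

**Proof of the Claim.** Each index with $r_i<M$ contributes at least $1$ to $e$, so there are at most $e$ such indices. Hence at least $k+1-e\ge3(1+e)-e=2e+3>2(e+1)$ indices have $r_i=M$. The at most $e$ other indices cut these into at most $e+1$ blocks of consecutive indices. So some block contains at least three consecutive indices $i,i+1,i+2$. As $k\ge3$, there are at least four indices, so $i>0$ or $i+2<k$. In the first case a $b$ precedes the run with index $i$, and in the second a $b$ follows the run with index $i+2$. So $w$ contains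
$$b\,a^Mba^Mba^M\qquad\text{or}\qquad a^Mba^Mba^M\,b .$$
Both are factors of $(a^Mb)^\omega$ of length $3(M+1)=3|a^Mb|$. The word $a^Mb$ is primitive, since it has exactly one $b$ and $M\ge1$, and its length is at least $2$. So $\varepsilon(w)=1$. $\square$

Now finish Case 2. If $3(1+e)\ge k+1$, the right side of (7) is at least $0$. Otherwise $k+1>3(1+e)\ge3$, so $k\ge3$, the Claim gives $\varepsilon(w)=1$, and the right side of (7) is positive. This proves the inequality of Theorem B for every $k\ge2$ and every $n$, and in particular Conjecture 1. $\square$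

## The words that attain equality

It remains to prove the equality statement in Theorem B. We use two observations. A square contains an even number of $b$'s. A square in $w$ with exactly two $b$'s is $uu$ with $u=a^iba^j$, so it is a word
$$a^iba^rba^j,\qquad i+j=r,$$
and it occurs in $w$ if and only if for some $0<s<k$ we have $r=r_s$, $i\le r_{s-1}$ and $j\le r_{s+1}$.

**Step 1: the words of the family attain equality.** Let $w=a^Mba^mba^m$ with $M\ge m\ge0$ and $M$ even. The squares without $b$ are the $M/2$ even powers of $a$. The squares with two $b$'s correspond to $i+j=m$, $i\le M$, $j\le m$, so $i=0,\dots,m$, which gives $m+1$ squares (for $m=0$ this is the single square $bb$). The total is $\frac M2+m+1=\frac n2$, which is the bound for $k=2$. Reversal does not change the number of squares.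

Now let $w$ attain equality; we show that it belongs to the family.

**Step 2: $M=0$.** Then $k=2$ by the discussion of this case, so $w=bb$, which is in the family with $M=m=0$.

**Step 3: $M\ge1$ and $d=0$.** For odd $M$ the inequality was strict. For even $M$ the left side of (7) is $0$, so the right side is at most $0$. This forces $\varepsilon(w)=0$ and $3(1+e)\le k+1$. If $k\ge3$, the Claim would give $\varepsilon(w)=1$. So $k=2$, then $3(1+e)\le3$ gives $e=0$, and $w=a^Mba^Mba^M$ with $M$ even, which is in the family with $m=M$.

**Step 4: $M\ge1$ and $d\ge1$; what equality forces.** The left side of (6) is $0$, so every inequality used in Case 1 is an equality. From $n=k+M+kM_2$: all runs $r_i$ other than the longest equal $m:=M_2$. From $D=1+\frac M2+M_2$ and (5): $M$ is even and $\varepsilon(w)=0$. From (6): $(d-1)(k-2)=0$.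

**Step 5: $k=2$.** If the longest run is at an end, $w$ or its reversal is $a^Mba^mba^m$ with $M$ even, which is in the family. Otherwise $w=a^mba^Mba^m$ with $M>m$. The squares with two $b$'s correspond to $i+j=M$, $i,j\le m$, so $M-m\le i\le m$. Their number is $\max(0,2m-M+1)\le m$. The total is at most $\frac M2+m<\frac M2+m+1=\frac n2$, so equality fails.

**Step 6: $k\ge3$; reduction to two word shapes.** Now $d=1$, so $M=m+1$ is even, and $m\ge1$ is odd. Let $s$ be the index of the longest run. Suppose three consecutive indices $i,i+1,i+2$ have run length $m$. As $k\ge3$, either $i>0$ or $i+2<k$, so, as in the proof of the Claim, $w$ contains $ba^mba^mba^m$ or $a^mba^mba^mb$. This is a factor of $(a^mb)^\omega$ of length $3(m+1)$, and $a^mb$ is primitive of length $m+1\ge2$. So $\varepsilon(w)=1$, a contradiction. Hence the block of indices $0,\dots,s-1$ and the block $s+1,\dots,k$ have at most two elements each: $s\le2$ and $k-s\le2$. So either $k=3$ and $s\in\{1,2\}$, or $k=4$ and $s=2$.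

**Step 7: $k=3$.** After reversal, if necessary, $s=1$:
$$w=a^mba^Mba^mba^m,\qquad n=3+3m+(m+1)=4(m+1).$$
The squares have $0$ or $2$ $b$'s. With no $b$ there are $\frac M2=\frac{m+1}2$. With two $b$'s and $r=m$ there are at most $m+1$, as $i$ determines the square and $0\le i\le m$. With $r=M$ we need $i+j=m+1$ and $i,j\le m$, so $1\le i\le m$, which gives $m$. Hence
$$\#\mathrm{Sq}(w)\le\frac{m+1}2+2m+1<\frac52(m+1)=\frac58n,$$
so equality fails.

**Step 8: $k=4$.** Here
$$w=a^mba^mba^Mba^mba^m,\qquad n=4+4m+(m+1)=5(m+1).$$
With no $b$ there are $\frac{m+1}2$ squares. With two $b$'s there are at most $m+1$ for $r=m$, and for $r=M$ we need $i+j=m+1$, $i,j\le m$, which gives $m$. A square with four $b$'s uses all $b$'s of $w$, so it is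
$$a^iba^mba^Mba^mba^j=(a^iba^mba^j)^2,\qquad i+j=M=m+1,\quad i,j\le m,$$
which gives $m$. Hence
$$\#\mathrm{Sq}(w)\le\frac{m+1}2+3m+1<\frac72(m+1)=\frac7{10}n,$$
so equality fails.

So no word with $k\ge3$ attains equality, and for $k=2$ exactly the words $a^Mba^mba^m$ and $a^mba^mba^M$ with $M\ge m\ge0$ and $M$ even do. This completes the proof of Theorem B. $\square$
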